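\title{When are geometric $n$-systems extremal?\\ A conjecture on ratios of partial sums}

\begin{abstract}
An $n$-system is a piecewise linear path in $\mathbb R^n$ whose ordered coordinates $P_1\le\dots\le P_n$ grow one at a time, subject to a rule on changes of direction. For $1\le j\le n-1$ we consider the lower and upper limits of the ratio $(P_{j+1}+\dots+P_n)/(P_1+\dots+P_j)$. A conjecture in parametric geometry of numbers bounds the upper limit from below in terms of the lower one, with equality for the systems whose coordinates run through a geometric progression. We disprove it for every pair $(n,j)$ with $2\le j\le n-2$ other than $(4,2)$, by explicit self-similar systems, and we prove it for $(4,2)$. With the known cases $j=1$ and $j=n-1$, this determines all pairs for which the conjectured inequality holds.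
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Systems}
Throughout, $n\ge3$, the vectors $e_1,\dots,e_n$ form the standard basis of $\mathbb R^n$, and \emph{piecewise linear} means that there are finitely many linear pieces on each compact interval.

\begin{definition}\label{def:system}
Let $I\subseteq[0,\infty)$ be an interval with nonempty interior. An \emph{$n$-system} on $I$ is a map $\mathbf P=(P_1,\dots,P_n):I\to\mathbb R^n$ with the following properties.
\begin{itemize}
\item[(S1)] For each $q\in I$ we have $0\le P_1(q)\le\dots\le P_n(q)$ and $P_1(q)+\dots+P_n(q)=q$.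
\item[(S2)] $\mathbf P$ is continuous and piecewise linear, and on each interval where it is linear its derivative is one of $e_1,\dots,e_n$.
\item[(S3)] If $q$ is an interior point of $I$ with $\mathbf P'(q^-)=e_k$, $\mathbf P'(q^+)=e_l$ and $k<l$, then $P_k(q)=P_{k+1}(q)=\dots=P_l(q)$.
\end{itemize}
The system is \emph{proper} if $I=[q_0,\infty)$ for some $q_0\ge0$ and $P_1(q)\to\infty$ as $q\to\infty$.
\end{definition}

Think of $n$ points on a vertical half-line, at heights $P_1\le\dots\le P_n$. At each moment exactly one of them rises at unit speed, so every $P_i$ is nondecreasing, and the time $q$ is the sum of the heights. We say that the index $k$ is \emph{active} where $\mathbf P'=e_k$, and we speak of a \emph{switch} $k\to l$ where the active index changes from $k$ to $l$. Downward switches ($l<k$) are free. An upward switch is allowed only between equal heights: the motion may restart from a lower point, but it never jumps to a strictly higher one. Properness says that no point is left behind.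

We shall describe systems by lists of \emph{moves} ``$P_k:a\to b$'', meaning that $P_k$ rises from $a$ to $b>a$ while the other coordinates rest, the parameter being the coordinate sum. If the coordinates stay nonnegative and ordered, and only finitely many moves take place while the sum is bounded, then (S1) and (S2) hold, and (S3) has to be checked at the upward switches only.

\subsection{The ratios}
Fix $j\in\{1,\dots,n-1\}$ and put
\[
N=n-j,\qquad S=P_1+\dots+P_j,\qquad T=P_{j+1}+\dots+P_n .
\]
For a proper $n$-system, $S>0$ for large $q$, and we define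
\[
\underline\chi_j(\mathbf P)=\liminf_{q\to\infty}\frac{T(q)}{S(q)},\qquad
\overline\chi_j(\mathbf P)=\limsup_{q\to\infty}\frac{T(q)}{S(q)} .
\]
The ratio $T/S$ measures how far the upper $N$ points are ahead of the lower $j$ points. It increases while an index $>j$ is active and decreases while an index $\le j$ is active. From $T\ge NP_{j+1}\ge NP_j\ge (N/j)S$ we get $\underline\chi_j\ge N/j$.

If $T/S$ is to stay well above $N/j$, the points must be spread out. Yet by (S3) the motion can pass from the lower block to the upper block only when $P_j=P_{j+1}$, and $P_1$ can hand the motion to a higher index only after it has climbed to $P_2$. So $S$ must make long climbs, and $T/S$ must have been much larger before each of them. The question is how small $\overline\chi_j$ can be for a given $\underline\chi_j$. The most symmetric candidate for the optimum is the following.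

\begin{example}[Geometric systems]\label{ex:geom}
Let $\rho>1$. Start from $(1,\rho,\dots,\rho^{n-1})$, make the moves $P_1:1\to\rho$, $P_2:\rho\to\rho^2$, \dots, $P_n:\rho^{n-1}\to\rho^n$, and repeat with all heights multiplied by $\rho,\rho^2,\dots$. Each switch $k\to k+1$ occurs when $P_k=P_{k+1}$, and $n\to1$ is downward, so this is a proper $n$-system: the lowest point always climbs to the top. The ratio $T/S$ decreases during the first $j$ moves of a cycle and increases during the other $N$. Its maximum is at the start of the cycle, and its minimum is at the point $(\rho,\dots,\rho^j,\rho^j,\dots,\rho^{n-1})$. Hence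
\[
\overline\chi_j=\frac{\rho^j+\dots+\rho^{n-1}}{1+\dots+\rho^{j-1}}=\rho f_j(\rho),\qquad
\underline\chi_j=\frac{\rho^j+\dots+\rho^{n-1}}{\rho+\dots+\rho^{j}}=f_j(\rho),
\]
where
\begin{equation}\label{eq:f}
f_j(\rho)=\frac{\sum_{k=j-1}^{n-2}\rho^k}{\sum_{k=0}^{j-1}\rho^k}=\frac{1+\rho+\dots+\rho^{N-1}}{1+\rho^{-1}+\dots+\rho^{-(j-1)}} .
\end{equation}
\end{example}

The last form of \eqref{eq:f} shows that $f_j$ is strictly increasing on $[1,\infty)$: the numerator does not decrease, the denominator does not increase, and one of them is strictly monotone because $N\ge2$ or $j\ge2$. We have $f_j(1)=N/j$, and the limit $f_j(\infty)=\lim_{\rho\to\infty}f_j(\rho)$ is $\infty$ for $j\le n-2$ and $1$ for $j=n-1$. For a proper system, $\underline\chi_j$ lies in $[f_j(1),f_j(\infty)]$. Only the bound $\underline\chi_{n-1}\le1$ remains to be seen: since $P_1$ and $P_n$ are unbounded, switches $k\to n$ with $k<n$ occur at arbitrarily large $q$, and there $T=P_n=P_{n-1}\le S$. So there is a unique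
\[
\rho_j=\rho_j(\mathbf P)\in[1,\infty]\quad\text{with}\quad f_j(\rho_j)=\underline\chi_j(\mathbf P).
\]
The following conjecture, posed in \cite{PGN} as Version III, says that no system does better than the geometric system with the same $\underline\chi_j$. We use the convention $\infty\cdot x=\infty$ for $x>0$.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $n\ge3$ and $j\in\{1,\dots,n-1\}$. Every proper $n$-system $\mathbf P$ satisfies}
\begin{equation}\label{eq:conj}
\overline\chi_j(\mathbf P)\ge\rho_j\,\underline\chi_j(\mathbf P).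
\end{equation}

The cases $j=1$ and $j=n-1$ are known for all $n\ge3$, by Marnat and Moshchevitin; we use them only in Corollary~\ref{cor:class}.

\subsection{Results}
The conjecture is false. A short counterexample exists for $(n,j)=(5,3)$.

\begin{theorem}\label{thm:53}
There is a proper $5$-system with $\underline\chi_3=1$ and $\overline\chi_3=\frac{3+\sqrt5}4<\rho_3$, where $\rho_3^3=\rho_3+1$.
\end{theorem}

\begin{theorem}\label{thm:general}
Let $2\le j\le n-2$ with $(n,j)\ne(4,2)$. For every real $c\ge4\sqrt n$ there is a proper $n$-system $\mathbf P_c$ with $\overline\chi_j(\mathbf P_c)<\rho_j\,\underline\chi_j(\mathbf P_c)$. Moreover $\underline\chi_j(\mathbf P_c)\to\infty$ as $c\to\infty$.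
\end{theorem}

The last assertion shows that restricting the conjecture to large $\underline\chi_j$ does not rescue it. For $(n,j)=(4,2)$ we have $f_2(\rho)=(\rho+\rho^2)/(1+\rho)=\rho$, so \eqref{eq:conj} reads $\overline\chi_2\ge\underline\chi_2^{\,2}$.

\begin{theorem}\label{thm:42}
Every proper $4$-system satisfies $\overline\chi_2\ge\underline\chi_2^{\,2}$. Equality is attained with $\underline\chi_2=\rho$ for every real $\rho>1$.
\end{theorem}

Every pair $(n,j)$ is covered by the known cases, Theorem~\ref{thm:general} or Theorem~\ref{thm:42}, which gives the classification.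

\begin{corollary}\label{cor:class}
The inequality \eqref{eq:conj} holds for all proper $n$-systems if and only if $j\in\{1,n-1\}$ or $(n,j)=(4,2)$.
\end{corollary}

\subsection{The idea}\label{sub:idea}
In a geometric system the points $P_1,\dots,P_{j-1}$ always follow closely and contribute to $S$. Let $2\le j\le n-2$ and suppose that we could keep them at height $0$ while $(P_j,\dots,P_n)$ runs through the geometric $(N+1)$-system of ratio $\rho$. This is an $n$-system, and Example~\ref{ex:geom} gives $\liminf T/S=G$ and $\limsup T/S=\rho G$ with $G=1+\rho+\dots+\rho^{N-1}>f_j(\rho)$. The same quotient $\rho$ of the two limits now comes with a larger lower limit, which violates \eqref{eq:conj}; for $(4,2)$, for instance, $\rho(1+\rho)<(1+\rho)^2$. This system is not proper, so it only shows that properness cannot be dropped. But it suggests lifting the low points rarely, and everything depends on the price of one such lift. In Section~\ref{sec:general} the price is the loss of one term: $G$ is replaced, up to a tiny error, by $G-\rho^{N-2}$. This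 still exceeds $f_j(\rho)$, except for $(n,j)=(4,2)$, where the two are equal; Section~\ref{sec:42} shows that in that case nothing can be gained.

The comparison with $f_j$ is made through the following test.

\begin{lemma}\label{lem:test}
Let $\mathbf P$ be a proper $n$-system and let $\alpha,\beta$ be positive real numbers with $\alpha\le\underline\chi_j(\mathbf P)$, $\overline\chi_j(\mathbf P)\le\beta$ and $f_j(\beta/\alpha)<\alpha$. Then $\overline\chi_j(\mathbf P)<\rho_j\,\underline\chi_j(\mathbf P)$.
\end{lemma}

\begin{proof}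
Both limits are finite and positive, and $1\le\overline\chi_j/\underline\chi_j\le\beta/\alpha$. Hence $f_j(\overline\chi_j/\underline\chi_j)\le f_j(\beta/\alpha)<\alpha\le\underline\chi_j=f_j(\rho_j)$, and $f_j$ is increasing.
\end{proof}

\section{A golden-ratio counterexample for $(n,j)=(5,3)$}\label{sec:53}

Here $S=P_1+P_2+P_3$ and $T=P_4+P_5$. The system below lifts the lowest point only every second time that $S$ grows; the other time, only $P_3$ moves.

\begin{proof}[Proof of Theorem~\ref{thm:53}]
Let $\varphi=\frac{1+\sqrt5}2$, so that $\varphi^2=\varphi+1$, $\varphi^{-1}+1=\varphi$ and $\varphi^{-2}+\varphi^{-1}=1$. Start at $A=(\varphi^{-2},\varphi^{-1},1,1,1)$, with coordinate sum $4$, and move as follows (Figure~\ref{fig:53}).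
\[
\begin{array}{l|l|c|c|c}
\text{moves}&\text{point reached}&S&T&T/S\\ \hline
\text{(start)}&(\varphi^{-2},\varphi^{-1},1,1,1)&2&2&1\\
P_5:1\to\varphi&(\varphi^{-2},\varphi^{-1},1,1,\varphi)&2&\varphi^2&\varphi^2/2\\
P_1:\varphi^{-2}\to\varphi^{-1},\ P_2:\varphi^{-1}\to1&(\varphi^{-1},1,1,1,\varphi)&\varphi^2&\varphi^2&1\\
P_4:1\to\varphi&(\varphi^{-1},1,1,\varphi,\varphi)&\varphi^2&2\varphi&2/\varphi\\
P_3:1\to\varphi&(\varphi^{-1},1,\varphi,\varphi,\varphi)&2\varphi&2\varphi&1
\end{array}
\]
The last point is $\varphi A$. Repeat the cycle scaled by $\varphi,\varphi^2,\dots$; this defines $\mathbf P$ on $[4,\infty)$, with ordered coordinates and $P_1\to\infty$. In the first cycle the upward switches are $1\to2$, where $P_1=P_2=\varphi^{-1}$; $2\to4$, where $P_2=P_3=P_4=1$; and $3\to5$ at $\varphi A$, where $P_3=P_4=P_5=\varphi$. The switches $5\to1$ and $4\to3$ are downward. By scaling, (S3) holds throughout, and $\mathbf P$ is a proper $5$-system.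

Along each row of the table only one of $S$, $T$ changes, so $T/S$ is monotone and its extremes are among the values in the last column. Since $\varphi^3=2\varphi+1>4$, we have $2/\varphi<\varphi^2/2$. Thus $\underline\chi_3=1$ and $\overline\chi_3=\varphi^2/2=\frac{3+\sqrt5}4<1.31$.

Finally $f_3(\rho)=(\rho^2+\rho^3)/(1+\rho+\rho^2)$, so $f_3(\rho)-1$ has the sign of $\rho^3-\rho-1$. Hence $\rho_3^3=\rho_3+1$, and $1.32^3<2.3<1.32+1$ gives $\rho_3>1.32>\overline\chi_3$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=3.6cm,y=2.8cm]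
\draw[->] (3.9,0.2) -- (6.7,0.2) node[right] {$q$};
\draw[dotted] (4,0.2)--(4,1.72) (4.618,0.2)--(4.618,1.72) (5.236,0.2)--(5.236,1.72) (5.854,0.2)--(5.854,1.72) (6.472,0.2)--(6.472,1.72);
\draw (4,0.382)--(4.618,0.382) (4,0.618)--(6.472,0.618) (4,1)--(6.472,1) (4.618,1.618)--(6.472,1.618);
\draw[very thick] (4,1)--(4.618,1.618) (4.618,0.382)--(5.854,1.618) (5.854,1)--(6.472,1.618);
\node[left] at (4,0.382) {$\varphi^{-2}$}; \node[left] at (4,0.618) {$\varphi^{-1}$};
\node[left] at (4,1) {$1$}; \node[left] at (4,1.618) {$\varphi$};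
\node at (4.22,1.36) {$P_5$}; \node at (4.82,0.46) {$P_1$}; \node at (5.13,0.76) {$P_2$};
\node at (5.46,1.36) {$P_4$}; \node at (6.27,1.26) {$P_3$};
\node[above] at (3.72,1.72) {$T/S:$}; \node[above] at (4,1.72) {$1$}; \node[above] at (4.618,1.72) {$\varphi^2/2$};
\node[above] at (5.236,1.72) {$1$}; \node[above] at (5.854,1.72) {$2/\varphi$}; \node[above] at (6.472,1.72) {$1$};
\node[below] at (4,0.2) {$4$}; \node[below] at (6.472,0.2) {$4\varphi$};
\end{tikzpicture}
\caption{The graphs of $P_1,\dots,P_5$ over one cycle of the $5$-system with $\underline\chi_3=1$ and $\overline\chi_3=\varphi^2/2$, where $\varphi$ is the golden ratio. Thick segments are the moves, labeled by the rising coordinate; a horizontal line may carry several coordinates. The top row gives $T/S=(P_4+P_5)/(P_1+P_2+P_3)$ at its local extremes.}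
\label{fig:53}
\end{figure}

\begin{remark}
The same pattern of moves is a system for any ratio $\lambda>1$, from $(\lambda^{-2},\lambda^{-1},1,1,1)$ to $\lambda$ times this point. The two local minima of $T/S$ are $2/(1+\lambda^{-1}+\lambda^{-2})$ and $(1+\lambda)/(2+\lambda^{-1})$. Equating them gives $(\lambda-1)(\lambda^2-\lambda-1)=0$, which is where the golden ratio comes from.
\end{remark}

\section{Systems built from a sequence}\label{sec:lemma}

To design counterexamples for all $(n,j)$ we need a supply of systems whose limits are easy to read off. In the next lemma the upper block runs through a window of $N$ consecutive terms of a sequence $(x_i)$, the coordinate $P_j$ follows the bottom of the window, and the low coordinates $P_1,\dots,P_{j-1}$, recorded in a vector $v$, move only at the steps of a chosen set $E$.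

\begin{lemma}\label{lem:build}
Let $j\ge2$ and $N=n-j\ge1$. Let $(x_i)_{i\ge i_0}$ be a strictly increasing, unbounded sequence of positive numbers, let $E$ be an infinite set of integers $\ge i_0$, and let $0<v^{(i_0)}_1<\dots<v^{(i_0)}_{j-1}<x_{i_0}$. Define $v^{(i)}\in\mathbb R^{j-1}$ for $i\ge i_0$ by
\[
v^{(i+1)}=v^{(i)}\ \ (i\notin E),\qquad v^{(i+1)}=\bigl(v^{(i)}_2,\dots,v^{(i)}_{j-1},x_i\bigr)\ \ (i\in E),
\]
and put
\[
T_i=x_i+\dots+x_{i+N-1},\qquad S_i=x_i+v^{(i)}_1+\dots+v^{(i)}_{j-1}.
\]
Then there is a proper $n$-system with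
\[
\underline\chi_j=\liminf_{i\to\infty}\frac{T_i}{S_i},\qquad\overline\chi_j=\limsup_{i\to\infty}\frac{T_{i+1}}{S_i}.
\]
\end{lemma}

\begin{proof}
By induction, $0<v^{(i)}_1<\dots<v^{(i)}_{j-1}<x_i$ for all $i$: both rules preserve this, because $x_i<x_{i+1}$. Let
\[
Z_i=\bigl(v^{(i)}_1,\dots,v^{(i)}_{j-1},x_i;\ x_i,x_{i+1},\dots,x_{i+N-1}\bigr),
\]
where the semicolon separates the two blocks; at $Z_i$ we have $S=S_i$ and $T=T_i$. We go from $Z_i$ to $Z_{i+1}$ in two phases.

\emph{Upper phase.} Make the moves $P_{j+s}:x_{i+s-1}\to x_{i+s}$ for $s=1,\dots,N$ in this order. The upper block becomes $(x_{i+1},\dots,x_{i+N})$.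

\emph{Lower phase.} If $i\notin E$, make the single move $P_j:x_i\to x_{i+1}$. If $i\in E$, make the moves $P_s:v^{(i)}_s\to v^{(i)}_{s+1}$ for $s=1,\dots,j-2$, then $P_{j-1}:v^{(i)}_{j-1}\to x_i$, then $P_j:x_i\to x_{i+1}$. In both cases we arrive at $Z_{i+1}$.

Every move has positive length, and every move other than that of $P_n$ stops exactly at the current height of the next coordinate. So the order is kept, and each switch $s\to s+1$ inside a phase occurs when $P_s=P_{s+1}$. The switch from the upper to the lower phase goes from $n$ to $1$ or $j$, which is downward. The switch from the lower phase to the next upper phase is $j\to j+1$, at $P_j=P_{j+1}=x_{i+1}$. As $x_i\to\infty$, the coordinate sum tends to infinity and finitely many moves occur while it is bounded. Thus (S1)--(S3) hold. After $j-1$ steps of $E$, the entry $v^{(i)}_1$ equals $x_e$ where $e$ is the $(j-1)$-th last element of $E$ below $i$; since $E$ is infinite, $P_1\to\infty$.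

In the upper phase $S=S_i$ is constant and $T$ increases from $T_i$ to $T_{i+1}$. In the lower phase $T=T_{i+1}$ is constant and $S$ increases from $S_i$ to $S_{i+1}$. So the local minima of $T/S$ are the $T_i/S_i$ and the local maxima are the $T_{i+1}/S_i$.
\end{proof}

The geometric system is the case $x_i=\rho^i$ with every step in $E$ and $v^{(i)}=(\rho^{i-j+1},\dots,\rho^{i-1})$. The system of Section~\ref{sec:53} follows the same scheme with the weakly increasing sequence $1,1,\varphi,\varphi,\varphi^2,\dots$ indexed from $0$, with $E$ the even integers and the moves of length zero omitted.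

\section{Counterexamples for $2\le j\le n-2$, $(n,j)\ne(4,2)$}\label{sec:general}

In this section $j\ge2$, $N=n-j\ge2$ and $c\ge3$. The conditions $(N,j)\ne(2,2)$ and $c\ge4\sqrt n$ enter only in Section~\ref{sub:margin}.

\subsection{Designing the sequence}
By Lemmas~\ref{lem:test} and~\ref{lem:build}, we want, up to small errors,
\begin{equation}\label{eq:want}
T_i\ge mS_i\quad\text{and}\quad T_{i+1}\le cmS_i\quad\text{for all }i,\qquad\text{with } m>f_j(c).
\end{equation}
These inequalities force $S_{i+1}\le cS_i$. Consider a step of $E$, normalized to $i=0$ and $x_0=1$, so long after the previous one that $v^{(0)}$ is negligible. Then $S_0\approx1$ and $S_1\approx x_1+1$, so $x_1$ can be at most $c-1$ instead of $c$. This is the price of the lift. Take $x_1=c-1$, resume the ratio $c$ from $x_2$ on, and ask that \eqref{eq:want} be tight at the lift: $T_0=m$ and $T_1=cm$. Then $x_N-1=T_1-T_0=(c-1)T_0$, that is, $c^{N-2}x_2-1=c(c-1)+(c^{N-2}-1)x_2$, and so $x_2=c^2-c+1$.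

This leads to the following definitions. Put
\[
y_0=1,\qquad y_1=c-1,\qquad y_l=c^{\,l-2}(c^2-c+1)\quad(2\le l\le N),
\]
\[
X=y_N,\qquad m=\frac{X-1}{c-1},
\]
and extend the sequence to all $i\ge0$ by $y_{i+N}=Xy_i$, which agrees with $y_N=Xy_0$. It is strictly increasing, since $1<c-1<c^2-c+1$ and $c>1$. Note that $X=1+(c-1)m>m$.

\begin{lemma}\label{lem:Y}
Let $Y_i=y_i+\dots+y_{i+N-1}$. Then $Y_i=my_i$ and $Y_{i+1}=cm\,y_i$ for every $i\ge0$ with $i\not\equiv1\pmod N$.
\end{lemma}

\begin{proof}
Since $Y_{i+N}=XY_i$, it suffices to treat $i=0$ and $2\le i\le N-1$. Summing a geometric progression,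
\[
(c-1)Y_0=(c-1)c+(c^2-c+1)(c^{N-2}-1)=X-1,
\]
so $Y_0=m$. For all $i$ we have $Y_{i+1}=Y_i+y_{i+N}-y_i=Y_i+(X-1)y_i=Y_i+(c-1)my_i$. In particular $Y_i=my_i$ implies $Y_{i+1}=cmy_i$. So $Y_1=cm$, then $Y_2=cm+(c-1)^2m=my_2$, and for $2\le i\le N-1$ the equality $Y_i=my_i$ gives $Y_{i+1}=cmy_i=my_{i+1}$.
\end{proof}

The sequence $(y_i)$ is not yet good enough. After the lift, $S_i$ contains the term $x_0=1$, so $Y_2=my_2$ falls short of $m(y_2+1)$ by a relative amount of order $c^{-2}$, while the relative margin $(m-f_j(c))/m$ may be as small as order $c^{-3}$ (for $N=3$, $j=2$ we shall find $m=c^2+1$ and $m-f_2(c)=1/(c+1)$). The remedy is to add $m$ to the single term $y_{N+1}$. This raises the sums over all windows containing that term by $m$, exactly what is missing. When the window has passed it, the terms are at least $Xy_2$, and the contribution of the low points to $S_i$ has become negligible. The next lift then takes place at $i=2N$.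

So, for $i\ge1$, let
\[
x_i=\begin{cases}y_i+mX^{2k}&\text{if } i=N+1+2Nk,\ k\ge0,\\ y_i&\text{otherwise.}\end{cases}
\]
Then $x_{i+2N}=X^2x_i$, $x_{N+1}=(c-1)X+m$ and $x_{2Nk}=X^{2k}$. The sequence is strictly increasing, because $y_{N+2}-y_{N+1}=X\bigl((c-1)^2+1\bigr)>X>m$. For $1\le i\le2N+1$, the window $\{i,\dots,i+N-1\}$ contains the index $N+1$ exactly when $2\le i\le N+1$, and it never contains $3N+1$. Hence $T_i=x_i+\dots+x_{i+N-1}$ equals $Y_i+m$ for $2\le i\le N+1$ and $Y_i$ for the other $i$ in this range, and Lemma~\ref{lem:Y} gives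
\begin{equation}\label{eq:T}
\begin{aligned}
T_i&=m(x_i+1)&&(1\le i\le N),\\
T_{N+1}&=m(cX+1),\\
T_i&=mx_i&&(N+2\le i\le2N),
\end{aligned}
\end{equation}
where the case $i=1$ is $T_1=Y_1=cm=m(x_1+1)$.

Let $\mathbf P_c$ be the system given by Lemma~\ref{lem:build} for $i_0=1$, $E=\{2N,4N,\dots\}$ and $v^{(1)}=(X^{-2(j-2)},\dots,X^{-2},1)$; the condition $1<x_1$ holds. We have $v^{(i)}=v^{(1)}$ for $1\le i\le2N$, and $v^{(2N+1)}=X^2v^{(1)}$ because $x_{2N}=X^2$. Therefore
\begin{equation}\label{eq:S}
S_i=x_i+1+\eta\quad(1\le i\le2N),\qquad 0\le\eta=\sum_{r=1}^{j-2}X^{-2r}\le\frac1{X^2-1}\le1,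
\end{equation}
and $S_{i+2N}=X^2S_i$, $T_{i+2N}=X^2T_i$. The sequences $T_i/S_i$ and $T_{i+1}/S_i$ are $2N$-periodic, so $\underline\chi_j$ and $\overline\chi_j$ are their minimum and maximum over $1\le i\le2N$.

\begin{example}\label{ex:52}
Let $n=5$, $j=2$, $N=3$, $c=3$. Then $(y_i)=(1,2,7,21,42,147,441,\dots)$, $X=21$, $m=10$, $\eta=0$, and $f_2(\rho)=\rho^2+\rho/(1+\rho)$, so $f_2(3)=9.75$. Only $42$ is changed, to $52$; the terms after $441$ are $882$, $3087$, $9261$.
\[
\begin{array}{c|ccccccc}
i&1&2&3&4&5&6&7\\ \hline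
x_i&2&7&21&52&147&441&882\\
S_i&3&8&22&53&148&442&\\
T_i&30&80&220&640&1470&4410&13230
\end{array}
\]
Without the correction, $T_2/S_2$ would be $70/8<f_2(3)$. With it, the ratios $T_i/S_i$ are $10,\,10,\,10,\,\frac{640}{53},\,10\cdot\frac{147}{148},\,10\cdot\frac{441}{442}$, so $\underline\chi_2=\frac{1470}{148}\approx9.932$. The ratios $T_{i+1}/S_i$ are $\frac{80}3,\,\frac{220}8,\,\frac{640}{22},\,\frac{1470}{53},\,30\cdot\frac{147}{148},\,30\cdot\frac{441}{442}$, so $\overline\chi_2=\frac{13230}{442}\approx29.93$. The quotient is $\frac{666}{221}<3.02$, and $f_2(3.02)<9.88<\underline\chi_2$. By Lemma~\ref{lem:test} this is already a counterexample for $(5,2)$, although $c<4\sqrt5$.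
\end{example}

\subsection{The two limits}

\begin{lemma}\label{lem:bounds}
Let $\varepsilon=2/(Xx_2)$. Then $0<\varepsilon<1$, $\ \overline\chi_j(\mathbf P_c)\le cm$ and $\underline\chi_j(\mathbf P_c)\ge m(1-\varepsilon)$.
\end{lemma}

\begin{proof}
We have $X\ge x_2=c^2-c+1\ge7$, so $\varepsilon<1$.

\emph{Upper limit.} By \eqref{eq:S} it suffices to show $T_{i+1}\le cm(x_i+1)$ for $1\le i\le2N$. If $i\notin\{1,N+1\}$, then $x_i=y_i$, and Lemma~\ref{lem:Y} gives $T_{i+1}\le Y_{i+1}+m=cmx_i+m\le cm(x_i+1)$. For $i=1$ we have $T_2=m(c^2-c+2)\le c^2m=cm(x_1+1)$, as $c\ge2$. For $i=N+1$ we have $T_{N+2}=mX(c^2-c+1)$, and the claim $X(c^2-c+1)\le c\bigl((c-1)X+m+1\bigr)$ is equivalent to $X\le c(m+1)$, which holds because $X=1+(c-1)m$.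

\emph{Lower limit.} For $1\le i\le N+1$ we have $T_i\ge m(x_i+1)$: by \eqref{eq:T} this is an equality for $i\le N$, and for $i=N+1$ it reads $cX+1\ge(c-1)X+m+1$, that is, $X\ge m$. Hence
\[
\frac{T_i}{S_i}\ge\frac{m(x_i+1)}{x_i+1+\eta}\ge\frac m{1+\eta}\ge m(1-\eta),\qquad \eta\le\frac1{X^2-1}\le\frac2{X^2}\le\varepsilon .
\]
For $N+2\le i\le2N$ we have $x_i\ge x_{N+2}=Xx_2$ and $1+\eta\le2$, so
\[
\frac{T_i}{S_i}=\frac{m}{1+(1+\eta)/x_i}\ge m\Bigl(1-\frac{1+\eta}{x_i}\Bigr)\ge m(1-\varepsilon).\qedhere
\]
\end{proof}

\subsection{The margin over the geometric system}\label{sub:margin}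
It remains to see that $m$ exceeds $f_j(c)$ by more than the error $\varepsilon$ can destroy. Let $G=1+c+\dots+c^{N-1}$. From $(c-1)(G-c^{N-2})=c^N-c^{N-1}+c^{N-2}-1=X-1$ we obtain
\begin{equation}\label{eq:m}
m=G-c^{N-2}\ge c^{N-1}.
\end{equation}

\begin{lemma}\label{lem:margin}
If $(N,j)\ne(2,2)$, then $m-f_j(c)\ge\frac1{c+2}$. If moreover $c\ge4\sqrt n$, then $m(1-\varepsilon)^{n-1}>f_j(c)$.
\end{lemma}

\begin{proof}
By \eqref{eq:f}, $f_j(c)=G\big/\sum_{k=0}^{j-1}c^{-k}$. If $N\ge3$, we keep two terms of the denominator, which is possible as $j\ge2$. Then $f_j(c)\le cG/(1+c)$ and, by \eqref{eq:m},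
\[
m-f_j(c)\ge\frac{G-(1+c)c^{N-2}}{1+c}=\frac{1+c+\dots+c^{N-3}}{1+c}\ge\frac1{c+2}.
\]
If $N=2$, then $j\ge3$, $G=1+c$, $m=c$, and we keep three terms:
\[
m-f_j(c)\ge c-\frac{c^2(1+c)}{c^2+c+1}=\frac c{c^2+c+1}\ge\frac1{c+2},
\]
the last step because $c(c+2)\ge c^2+c+1$.

For $c\ge3$ we have $x_2\ge c^2-c\ge\frac23c^2$, hence $X=c^{N-2}x_2\ge\frac23c^N$ and $Xx_2\ge\frac49c^{N+2}$. Also $X\le c^N$ and $c-1\ge\frac23c$, hence $m\le\frac32c^{N-1}$. Together, $\varepsilon m\le\frac{27}4c^{-3}$. Since $c+2\le\frac53c$ and $c^2\ge16n>\frac{45}4(n-1)$,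
\[
(n-1)\varepsilon m\,(c+2)\le\frac{45}4(n-1)c^{-2}<1,
\]
so $(n-1)\varepsilon m<\frac1{c+2}\le m-f_j(c)$. Bernoulli's inequality $(1-\varepsilon)^r\ge1-r\varepsilon$, valid for $0\le\varepsilon\le1$ and integers $r\ge1$, gives $m(1-\varepsilon)^{n-1}\ge m-(n-1)\varepsilon m>f_j(c)$.
\end{proof}

For $(N,j)=(2,2)$ the construction is still valid, but $m=c=f_2(c)$ and there is no margin.

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $c\ge4\sqrt n$; then $c\ge3$. For $t\ge1$ we have $f_j(tc)\le t^{n-2}f_j(c)$: in the first form of \eqref{eq:f}, the numerator grows by a factor at most $t^{n-2}$ and the denominator does not decrease. Put $\alpha=m(1-\varepsilon)$ and $\beta=cm$. By Lemma~\ref{lem:margin},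
\[
f_j(\beta/\alpha)=f_j\Bigl(\frac c{1-\varepsilon}\Bigr)\le(1-\varepsilon)^{-(n-2)}f_j(c)<m(1-\varepsilon)=\alpha .
\]
Lemmas~\ref{lem:bounds} and~\ref{lem:test} give $\overline\chi_j(\mathbf P_c)<\rho_j\,\underline\chi_j(\mathbf P_c)$. Finally, by \eqref{eq:m} and the bound on $\varepsilon m$, $\underline\chi_j(\mathbf P_c)\ge m-\varepsilon m\ge c-\frac{27}4c^{-3}\to\infty$ as $c\to\infty$.
\end{proof}

\section{The inequality $\overline\chi_2\ge\underline\chi_2^{\,2}$ for $4$-systems}\label{sec:42}

We prove Theorem~\ref{thm:42}. The case of equality is Example~\ref{ex:geom}: for $n=4$, $j=2$ it gives $\underline\chi_2=f_2(\rho)=\rho$ and $\overline\chi_2=\rho^2$.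

Let $\mathbf P$ be a proper $4$-system, $S=P_1+P_2$, $T=P_3+P_4$. Since $T\ge S$ we have $\underline\chi_2\ge1$. The inequality is trivial if $\underline\chi_2=1$ or $\overline\chi_2=\infty$, so we assume $1<\underline\chi_2\le\overline\chi_2<\infty$. Fix real numbers $m$, $M$ with $1<m<\underline\chi_2$ and $M>\overline\chi_2$, and choose $q_1$ such that $mS\le T\le MS$ and $P_1>0$ on $[q_1,\infty)$. We show that $M\ge m^2$; letting $m\to\underline\chi_2$ and $M\to\overline\chi_2$ then completes the proof.

\subsection{Reduction to three sequences}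
As in Lemma~\ref{lem:build}, only the local extremes of $T/S$ matter. Both $S$ and $T$ tend to infinity, so indices in $\{1,2\}$ and indices in $\{3,4\}$ are active at arbitrarily large times. Since there are finitely many linear pieces on each compact interval, the switches from $\{1,2\}$ to $\{3,4\}$ after $q_1$ form a sequence $s_0<s_1<\cdots\to\infty$, and between $s_i$ and $s_{i+1}$ there is exactly one switch $t_i$ from $\{3,4\}$ to $\{1,2\}$. At $s_i$, condition (S3) gives $P_2=P_3$, so we can write $\mathbf P(s_i)=(a_i,x_i,x_i,d_i)$ with positive nondecreasing sequences $(a_i)$, $(x_i)$, $(d_i)$. As $P_1,P_2$ are constant on $[s_i,t_i]$ and $P_3,P_4$ are constant on $[t_i,s_{i+1}]$, we have $\mathbf P(t_i)=(a_i,x_i,x_{i+1},d_{i+1})$. The bounds on $T/S$ at $s_i$ and $t_i$ read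
\begin{align}
x_i+d_i&\ge m(a_i+x_i),\label{eq:low}\\
x_{i+1}+d_{i+1}&\le M(a_i+x_i).\label{eq:up}
\end{align}
This is where $(4,2)$ is special: besides the common height $x_i$ there is only one coordinate in each block, and (S3) ties each of them to $x_i$ whenever it moves.

\begin{lemma}\label{lem:UL}
\textup{(a)} If $d_{i+1}>d_i$, then $x_{i+1}\ge d_i$.\quad \textup{(b)} If $a_{i+1}>a_i$, then $a_{i+1}\ge x_i$.
\end{lemma}

\begin{proof}
(a) The index $4$ is active somewhere in $[s_i,t_i]$; let $q'$ be the first time at which it becomes active, so $P_4(q')=d_i$. The index active just before $q'$ is $1$ or $2$ if $q'=s_i$, and $3$ if $q'>s_i$. In either case the switch is upward and ends at $4$, so $P_3(q')=P_4(q')=d_i$, and $x_{i+1}=P_3(t_i)\ge P_3(q')=d_i$.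

(b) The index $1$ is active somewhere in $[t_i,s_{i+1}]$; let $q''$ be the end of the last piece on which it is active. The index active just after $q''$ is $2$ if $q''<s_{i+1}$, and $3$ or $4$ if $q''=s_{i+1}$. In either case (S3) gives $P_1(q'')=P_2(q'')$, so $a_{i+1}\ge P_1(q'')=P_2(q'')\ge P_2(t_i)=x_i$.
\end{proof}

Call $i$ a \emph{top step} if $d_{i+1}>d_i$ and a \emph{bottom step} if $a_{i+1}>a_i$. In the geometric system every $i$ is both, and then the two parts of Lemma~\ref{lem:UL} combine at once into $M\ge m^2$. The difficulty is that the two kinds of step need not coincide; the counterexamples above exploit exactly such freedom. We therefore select a top step and a later bottom step with nothing in between, so that $a$ and $d$ are frozen from one to the other.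

Both kinds occur infinitely often, because $P_4\ge P_1\to\infty$; this is the use of properness, and Section~\ref{sub:idea} shows that the inequality fails without it. Take a bottom step $k_0$ such that some top step is $\le k_0$. Let $i$ be the largest top step $\le k_0$, and let $k$ be the smallest bottom step $\ge i$. Then $i\le k\le k_0$, no index in $(i,k]$ is a top step, and no index in $[i,k)$ is a bottom step.

\subsection{The two steps coincide}
Let $k=i$. Then $a_{i+1}\ge x_i$ and $x_{i+1}\ge d_i$ by Lemma~\ref{lem:UL}. Using \eqref{eq:up} at $i$, \eqref{eq:low} at $i+1$, and \eqref{eq:low} at $i$,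
\[
M(a_i+x_i)\ge x_{i+1}+d_{i+1}\ge m(a_{i+1}+x_{i+1})\ge m(x_i+d_i)\ge m^2(a_i+x_i).
\]

\subsection{The bottom step comes later}
Let $k>i$. By the choice of $i$ and $k$,
\[
a:=a_i=\dots=a_k,\qquad d:=d_{i+1}=\dots=d_{k+1},\qquad x_{k+1}\ge x_k\ge x_{i+1}\ge d_i\ge x_i,
\]
where $x_{i+1}\ge d_i$ is Lemma~\ref{lem:UL}(a). The point is that $P_4$ does not move after time $t_i$, so the height $d$ reached then must already be large enough to support the lift of $P_1$ at step $k$. Indeed, \eqref{eq:low} at $k+1$ and Lemma~\ref{lem:UL}(b) give $x_{k+1}+d\ge m(a_{k+1}+x_{k+1})\ge m(x_k+x_{k+1})$. Hence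
\begin{equation}\label{eq:d}
x_{k+1}+d\ge2mx_k,\qquad d\ge mx_k+(m-1)x_{k+1}\ge(2m-1)x_k,
\end{equation}
where the last step uses $m>1$.

We now apply \eqref{eq:up} at both ends. At $k$, the first part of \eqref{eq:d} gives $M(a+x_k)\ge x_{k+1}+d\ge2mx_k$. The function $t\mapsto t/(a+t)$ is increasing for $t>0$ and $x_k\ge x_i$, so $M\ge2mx_k/(a+x_k)\ge2mx_i/(a+x_i)$, that is,
\begin{equation}\label{eq:first}
M(a+x_i)\ge2mx_i .
\end{equation}
At $i$, the second part of \eqref{eq:d} gives
\[
M(a+x_i)\ge x_{i+1}+d\ge x_{i+1}+(2m-1)x_k\ge2mx_{i+1}\ge2md_i ,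
\]
and $d_i\ge m(a+x_i)-x_i$ by \eqref{eq:low}. Thus
\begin{equation}\label{eq:second}
M(a+x_i)\ge2m^2(a+x_i)-2mx_i .
\end{equation}
The bound \eqref{eq:first} is strong when $x_i$ is large compared with $a$, and \eqref{eq:second} is strong when it is not. Their sum is $2M(a+x_i)\ge2m^2(a+x_i)$.

In both cases $a_i+x_i>0$, so $M\ge m^2$. This proves Theorem~\ref{thm:42}. \qed

\begin{thebibliography}{1}
\bibitem{PGN} \emph{Parametric Geometry of Numbers},
\texttt{https://ruor.uottawa.ca/\allowbreak bitstreams/\allowbreak 9b19e4bf-84cc-413d-8ff9-ae06014ce32f/\allowbreak download}.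
\end{thebibliography}
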